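# An effectively closed subset of Baire space with no hyperarithmetic presentation

## 1. A closed set that is hard to list and easy to recognize

We write $\sigma z$ for the sequence that starts with the finite string $\sigma$ and continues with $z$, and $[\sigma]\subseteq\omega^\omega$ for the set of all sequences that start with $\sigma$. On $\omega^\omega$ we use the metric
$$\rho(x,y)=2^{-\min\{j:\,x(j)\neq y(j)\}}\qquad(x\ne y).$$

Let $K\subseteq\omega$ be the halting problem and put
$$C_0=\{n0^\omega:\ n\notin K\}\subseteq\omega^\omega .$$
If $x\notin C_0$, we find out after finitely many steps: either $x(0)$ turns out to be in $K$, or some later entry of $x$ is not $0$. So the complement of $C_0$ is the union of a computably enumerable list of cylinders: all $[n]$ with $n\in K$, and all $[n\tau]$ where $\tau$ has a nonzero entry. In this sense $C_0$ is an effectively closed set.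

Can we list a dense sequence of points of $C_0$? Any two distinct points of $C_0$ differ at the entry $0$, so they are at distance $1$. Hence a dense sequence must contain every point. If the points in the list were uniformly computable, then reading off their first entries would enumerate $\omega\setminus K$, which is not computably enumerable. So no computable list exists: the position of $C_0$ inside $\omega^\omega$ is not computable.

But suppose we forget the position and ask only for a homeomorphic copy. Then the difficulty disappears: $C_0$ is a countably infinite discrete space, homeomorphic to $\omega$ with all distances equal to $1$, and that is as computable as a space can be. All the information about $K$ sat in the names of the points, and a homeomorphism does not respect names.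

This suggests the problem of these notes. Make the closed set as complicated as we like. Can we put information into its topology, so that even when every homeomorphic copy is allowed, no copy can be presented by a reasonable oracle? "Reasonable" will mean hyperarithmetic: an oracle computable from some $0^{(\alpha)}$ with $\alpha$ a computable ordinal.

## 2. Presentations, names, and the statements to be proved

**Definition (presentations).** Let $Z\subseteq\omega$. A $Z$-computable Polish space is a Polish space $N$ together with a complete metric $d$ compatible with its topology and a dense sequence $(x_i)_{i\in\omega}$ such that the reals $d(x_i,x_j)$ are $Z$-computable uniformly in $i,j$. We also say $Z$-computable metric space, and "computable" when no oracle is needed. We say that $Z$ computes a presentation of a space $X$ if $X$ is homeomorphic to a $Z$-computable Polish space. A space is hyperarithmetically represented if some hyperarithmetic $Z$ computes a presentation of it; equivalently, if $0^{(\alpha)}$ does for some computable ordinal $\alpha$.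

**Definition (effectively closed).** The basic open balls of a computable Polish space $M$ are the balls $B(x_i,r)$ with $r$ a positive rational. A closed $C\subseteq M$ is effectively closed, or $\Pi^0_1$, if $M\setminus C$ is the union of a computably enumerable set of basic open balls. The subspace $C$ carries the induced metric.

For instance, $\omega^\omega$ with $\rho$ and a computable list of the eventually zero sequences is a computable Polish space, and $[\sigma]=B(\sigma0^\omega,2^{-|\sigma|+1})$ is a basic ball, because $\rho(x,\sigma 0^\omega)<2^{-|\sigma|+1}$ says that the first disagreement is at a place $\ge|\sigma|$. So $C_0$ above is $\Pi^0_1$.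

The following background is known: for each computable ordinal $\alpha$ there is a $\Pi^0_1$ subspace of a computable Polish space that is not homeomorphic to any $0^{(\alpha)}$-computable metric space. The question is from "Computability of Polish spaces up to homeomorphism" (https://personal.ntu.edu.sg/kmng/Files/Papers/homeo.pdf).

**Question 1.** Is there an effectively closed $X$ (a nonempty $\Pi^0_1$ subspace of some computable Polish space) not homeomorphic to any hyperarithmetically represented space?

The background statement gives one space for each $\alpha$; Question 1 wants one space for all $\alpha$ at once. The answer is yes. Let $\mathcal O$ be Kleene's $\mathcal O$, and write $A\le_hZ$ for $A\in\Delta^1_1(Z)$.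

**Theorem A.** There is a nonempty $\Pi^0_1$ subspace $X$ of Baire space $\omega^\omega$ which is not homeomorphic to a $Z$-computable Polish space for any hyperarithmetic $Z$. More precisely, for every $Z\subseteq\omega$: if $X$ is homeomorphic to a $Z$-computable Polish space, then $\mathcal O\in\Delta^1_1(Z)$. Moreover, $X=[T]$ for a computable tree $T\subseteq\omega^{<\omega}$.

**Theorem B.** Every nonempty $\Pi^0_1$ subspace $C$ of a computable Polish space, with the induced metric, is an $\mathcal O$-computable Polish space. Hence for the $X$ of Theorem A and any $Z$: some set hyperarithmetic in $Z$ computes a presentation of $X$ if and only if $\mathcal O\le_hZ$.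

**Theorem C.** Let $C$ be a nonempty $\Pi^0_1$ subspace of a computable Polish space.

1. The hyperarithmetic points are dense in $C$ iff the set of basic balls (of radius $2^{-k}$) meeting $C$ is hyperarithmetic. In that case $C$, with the induced metric, is a $Z$-computable Polish space for some hyperarithmetic $Z$.
2. If $C$ is $\sigma$-compact (e.g. compact, locally compact, or countable), then part 1 applies, so $C$ is hyperarithmetically represented.

So every example that answers Question 1 positively is non-$\sigma$-compact. A closed subset of a $\sigma$-compact space is $\sigma$-compact, so no example exists inside a $\sigma$-compact computable Polish space such as $\mathbb R^n$ or $2^\omega$. By Theorem A an example does exist inside the zero-dimensional space $\omega^\omega$.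

**Definition (names).** Let $(N,d,(x_i))$ be a $Z$-computable Polish space. A name is a $p\in\omega^\omega$ such that
$$d(x_{p(j)},x_{p(l)})\le2^{-j}+2^{-l}\quad\text{for all }j,l. \tag{1}$$

Such a sequence $(x_{p(j)})_j$ is Cauchy, so $\lim p:=\lim_jx_{p(j)}$ exists, and letting $l\to\infty$ in (1) gives $d(x_{p(j)},\lim p)\le2^{-j}$. Every point $y$ has a name: choose $p(j)$ with $d(x_{p(j)},y)\le2^{-j}$; then (1) is the triangle inequality. For a center $c$ and radius $r$ we have
$$\lim p\in B(c,r)\iff\exists j\ \ d(x_{p(j)},c)+2^{-j}<r. \tag{2}$$
Indeed, the right side gives $d(\lim p,c)\le 2^{-j}+d(x_{p(j)},c)<r$. Conversely, $d(x_{p(j)},c)+2^{-j}\le d(\lim p,c)+2\cdot2^{-j}$, and this is less than $r$ for large $j$ if $d(\lim p,c)<r$. Condition (1) is $\Pi^0_1(Z)$ and the right side of (2) is $\Sigma^0_1(Z)$, with $p$ as a parameter.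

A point is called hyperarithmetic if it has a hyperarithmetic name. In $\omega^\omega$ this is what one expects. From $x$ we compute a name by letting $p(j)$ be an index of $(x(0)\dots x(j))0^\omega$. From a name $p$ of $x$ we read off $x(0),\dots,x(m)$, since $\rho(x_{p(m+1)},x)\le2^{-m-1}$ means agreement on the first $m+1$ entries. So $x$ is a hyperarithmetic point iff it is a hyperarithmetic function.

A set of numbers is $\Sigma^1_1(Z)$ if it has the form $\{n:\exists p\in\omega^\omega\ A(p,n)\}$ with $A$ arithmetical in $Z$; complements are $\Pi^1_1(Z)$, and $\Delta^1_1(Z)$ is the intersection of the two. Hyperarithmetic means $\Delta^1_1$; the hyperarithmetic sets are closed under Turing reducibility and the Turing jump, the relation $\le_h$ is transitive, and $\mathcal O$ is a $\Pi^1_1$-complete set. A tree is a set of strings closed under initial segments, and $[T]$ is the set of infinite paths of $T$. Beyond this we use four standard facts (see, e.g., Moschovakis, *Descriptive Set Theory*, Ch. 4; Sacks, *Higher Recursion Theory*, Part A).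

- (F1) There is a uniformly computable sequence of trees $T_n\subseteq\omega^{<\omega}$ such that $P=\{n:[T_n]=\emptyset\}$ is $\Pi^1_1$-complete; so $P\notin\Sigma^1_1$ and $P\equiv_m\mathcal O$.
- (F2) If $Z$ is hyperarithmetic, then $\Sigma^1_1(Z)=\Sigma^1_1$ for sets of numbers.
- (F3) If $A(p,n)$ is arithmetical, then $\{n:(\exists p\text{ hyperarithmetic})\,A(p,n)\}$ is $\Pi^1_1$ (Kleene).
- (F4) If $R\subseteq\omega\times\omega$ is $\Pi^1_1$ and $\forall k\,\exists m\,R(k,m)$, there is a hyperarithmetic $f$ with $\forall k\,R(k,f(k))$ (Kreisel).

The sequence $(T_n)$ and the set $P$ of (F1) are fixed from now on.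

## 3. A closed set without hyperarithmetic points can be homeomorphic to $\omega^\omega$

A sensible first attempt at Question 1 is to take a closed set in which there is no hyperarithmetic point at all. By a theorem of Kleene there is a computable tree $S$ such that $[S]\ne\emptyset$ has no hyperarithmetic member. Put
$$C_1=\{z\in\omega^\omega:\ (z(2j))_j\in[S]\}\cong[S]\times\omega^\omega .$$
This is $\Pi^0_1$ and nonempty, and it has no hyperarithmetic point, because the even part of a hyperarithmetic $z$ is hyperarithmetic. So no hyperarithmetic oracle can list even one point of $C_1$.

The attempt stops exactly where the example of Section 1 stopped. The Alexandrov–Urysohn theorem says that a nonempty zero-dimensional Polish space in which no nonempty open set has compact closure is homeomorphic to $\omega^\omega$. The space $[S]\times\omega^\omega$ is zero-dimensional, Polish and nonempty. A nonempty open set in it contains $\{x\}\times[\tau]$ for some $x$ and $\tau$, and this is a closed non-compact set, so the open set does not have compact closure. Hence $C_1\cong\omega^\omega$, which is computably presentable.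

So the density condition in Theorem C(1) is sufficient for being hyperarithmetically represented but not necessary, and the absence of hyperarithmetic points proves nothing about homeomorphic copies. We need a topological invariant: a property of the space, preserved by homeomorphism, that stores a complicated set of numbers.

The scheme is a count of quantifiers. Suppose we have compact spaces $D_n$ and a $\Pi^0_1$ set $X$ with
$$n\in P\iff X\text{ has an open subset homeomorphic to }D_n .$$
The right side is a topological invariant of $X$, so it can be evaluated in any presentation $N$ of $X$. We shall see that, because $D_n$ is compact, it is $\Sigma^1_1(Z)$ when $N$ is $Z$-computable. But $P$ is properly $\Pi^1_1$, so by (F2) no hyperarithmetic $Z$ is possible. Building $X$ seems possible too: a $\Pi^0_1$ description may include a copy of $[T_n]$ without knowing whether it is empty. We put $D_n$ into $X$ and attach to it something made from $[T_n]$ that ruins compactness if $[T_n]\neq\emptyset$ and is not there if $[T_n]=\emptyset$. What has to be found is a family $(D_n)$ for which there are no accidental copies.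

## 4. Compact spaces that carry a number

**Definition (isolated points and ranks).** For a space $W$ let $I(W)$ be the set of isolated points, $F(W)$ the closure of $I(W)$ in $W$, and $W'$ the set of non-isolated points. Put $W^{(0)}=W$ and $W^{(j+1)}=(W^{(j)})'$. A point $w\in W$ has rank $j$ in $W$ if $w\in W^{(j)}\setminus W^{(j+1)}$.

If $V$ is an open subset of $W$, then
$$I(V)=I(W)\cap V,\qquad F(V)=F(W)\cap V,\qquad V^{(j)}=W^{(j)}\cap V. \tag{3}$$
The first equation is clear, since a point of $V$ is open in $V$ iff it is open in $W$. For the second, the inclusion from left to right is clear; and if $v\in F(W)\cap V$, then every neighborhood of $v$ inside $V$ that is open in $V$ is open in $W$, so it meets $I(W)$, in a point of $I(W)\cap V=I(V)$. The third follows by induction on $j$: if $V^{(j)}=W^{(j)}\cap V$, this is an open subset of $W^{(j)}$, so its isolated points are the isolated points of $W^{(j)}$ that lie in $V$. In particular, ranks computed in an open subset agree with ranks in the whole space.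

Here is the basic example. Let
$$A_n=\{z\in2^\omega:\ z\text{ has at most }n\text{ ones}\}.$$
The space $A_0=\{0^\omega\}$ is a single point. The space $A_1$ consists of $0^\omega$ and the isolated points $0^l10^\omega$, which converge to it: a convergent sequence. In $A_2$ the points with two ones are isolated, the points with one one are limits of these, and $0^\omega$ is a limit of the points with one one. In general, a point of $A_n$ with exactly $n$ ones is isolated: if the string $\tau$ contains all its ones, then $[\tau]\cap A_n$ has only this point. A point $\tau0^\omega$ with $j<n$ ones, all in $\tau$, is the limit as $l\to\infty$ of the points $\tau0^l1^{n-j}0^\omega$, which have exactly $n$ ones. Hence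
$$I(A_n)\text{ is dense in }A_n,\qquad A_n'=A_{n-1}\ (n\ge1),\qquad A_0'=\emptyset. \tag{4}$$

So rank stores a number, and one may try to use $A_{n+1}$ as the label for $n$. Since $A_{n+1}=\{0^\omega\}\cup\bigcup_k0^k1A_n$, one would put
$$Y_n^-=\{0^\omega\}\cup\bigcup_k0^k1A_n\cup\bigcup_k0^k2E_n$$
with a set $E_n$ that is empty iff $[T_n]=\emptyset$, and take $\bigcup_nnY_n^-$. This fails, and one can see where by hand. Let $n=1$, so that the label is $A_2$. In the part $3Y_3^-$, the clopen piece $3\,1A_3$ contains the open set $3\,1\,1A_2$, which is a copy of $A_2$, whatever $T_1$ and $T_3$ are. In general, for $m\ge n+1$,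
$$[1^{m-n-1}]\cap A_m=1^{m-n-1}A_{n+1}$$
is a copy of $A_{n+1}$, open in $A_m$. So for every $n$ there are open copies of the label of $n$, and the decoded set is all of $\omega$. Rank alone does not tell a vertex $m0^\omega$ from an ordinary point of the same rank inside a label of larger number.

The remedy is to give the vertex a mark that no ordinary point of a label has. We let a sequence of Cantor sets converge to the vertex, and keep them away from all other points of the label:
$$D_n=\{0^\omega\}\cup\bigcup_k0^k10\,A_n\ \cup\ \bigcup_k0^k11\,2^\omega . \tag{5}$$
For example, $D_0$ consists of the isolated points $0^k10^\omega$, the Cantor sets $0^k11\,2^\omega$, and the point $0^\omega$ to which both families converge.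

Let us record what we need about $D_n$. It is a subset of $2^\omega$, and a $y\in2^\omega$ is outside $D_n$ iff it starts with some $0^k10$ and has at least $n+1$ ones after that. This shows in a finite initial segment, so $D_n$ is closed in $2^\omega$, hence compact. The eventually zero sequences in $D_n$ are dense in $D_n$: every point of $0^k10A_n$ is eventually zero, and in $0^k11\,2^\omega$ the points $0^k11\tau0^\omega$ are dense. Whether $\tau0^\omega\in D_n$ is decidable uniformly in $\tau$ and $n$, by the criterion just given. So there are dense sequences $(z^n_k)_k$ of $D_n$, consisting of eventually zero sequences and computable uniformly in $n$.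

Write $q=0^\omega\in D_n$ for the vertex. The pieces $0^k10A_n$ and $0^k11\,2^\omega$ are clopen in $D_n$, the Cantor sets have no isolated points, and $q$ is not isolated. So $I(D_n)$ consists of the points $0^k10z$ with $z\in A_n$ having exactly $n$ ones, and by (4)
$$F(D_n)=\{q\}\cup\bigcup_k0^k10A_n .$$
By (4), for $j\le n$ the $j$-th derivative of this set is $\{q\}\cup\bigcup_k0^k10A_{n-j}$. Here $q$ stays because it is the limit of points of the pieces, which are nonempty. The $(n+1)$-st derivative is $\{q\}$, and the $(n+2)$-nd is empty. Hence:
$$q\in F(D_n),\quad q\text{ has rank }n+1\text{ in }F(D_n),\quad q\in\overline{D_n\setminus F(D_n)}, \tag{6}$$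
the last because $D_n\setminus F(D_n)=\bigcup_k0^k11\,2^\omega$.

## 5. The space $X$

To ruin compactness when $[T_n]\ne\emptyset$ we use
$$E_n=\{z\in\omega^\omega:\ (z(2j))_j\in[T_n]\}\cong[T_n]\times\omega^\omega,$$
which is empty iff $[T_n]=\emptyset$. Then
$$Y_n=D_n\cup\bigcup_k0^k2\,E_n,\qquad X=\bigcup_nn\,Y_n\subseteq\omega^\omega. \tag{7}$$

Two choices here deserve a comment. First, the copies of $E_n$ converge to the vertex. If $E_n$ were put in once, as a separate clopen piece, then $nD_n$ would be open in $X$ for every $n$. Second, the factor $\omega^\omega$ is needed. Suppose we used $[T_n]$ in place of $E_n$, and suppose $[T_0]=\{x\}$. Then $Y_0$ would be $D_0$ with the additional isolated points $0^k2x$, which converge to $0^\omega$. Match the isolated points of this space with those of $D_0$ by any bijection, and fix the Cantor sets and $0^\omega$. This is a homeomorphism, since in both spaces any listing of the isolated points without repetition converges to $0^\omega$. So $0$ would be decoded as an element of $P$ although $[T_0]\neq\emptyset$.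

**Claim.** $X$ is a nonempty $\Pi^0_1$ subset of $\omega^\omega$, and $X=[T]$ for a computable tree $T$.

*Proof.* Since $0^\omega\in D_0$, $X\ne\emptyset$. Say that a finite string $\tau$ shows a violation for $n$ if one of the following holds.

- The first nonzero entry of $\tau$ exists and is at least $3$.
- $\tau$ starts with $0^k1b$ for some $k$ and some $b\ge2$.
- $\tau$ starts with some $0^k10$, and among the later entries there is one greater than $1$, or there are at least $n+1$ ones.
- $\tau$ starts with some $0^k11$, and among the later entries there is one greater than $1$.
- $\tau=0^k2\upsilon$ for some $k$, and the string of the entries of $\upsilon$ at even places is not in $T_n$.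

This is decidable uniformly in $n$, and a violation shown by $\tau$ is shown by all extensions of $\tau$. No initial segment of a $y\in Y_n$ shows a violation. Conversely, let $y\notin Y_n$. Then $y\neq0^\omega$; let $0^k$ be the part before its first nonzero entry. If this entry is at least $3$, the first clause applies at some point. If it is $1$, then the next entry is at least $2$, or it is $0$ and the rest is not in $A_n$, or it is $1$ and the rest is not in $2^\omega$; these are the second, third and fourth clauses. If it is $2$, then the rest is not in $E_n$, so its even part leaves $T_n$, which is the fifth clause.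

Let $T$ consist of the empty string and all strings $n\tau$ such that $\tau$ shows no violation for $n$. Then $T$ is a computable tree, $[T]=X$, and the complement of $X$ is the union of the cylinders $[\sigma]$ with $\sigma\notin T$, a c.e. set of basic balls. $\square$

## 6. Decoding $P$ from the topology of $X$

**Lemma 1.** $X$ has an open subset homeomorphic to $D_n$ if and only if $n\in P$.

*Proof.* If $n\in P$, then $[T_n]=\emptyset$, so $E_n=\emptyset$ and $Y_n=D_n$. Then $X\cap[n]=nD_n$ is open in $X$ and homeomorphic to $D_n$. The rest of the proof is the other direction, in five steps.

**Step 1.** The aim is to compute $F(X)$ and the ranks of the vertices in it. The sets $m0^k10A_m$, $m0^k11\,2^\omega$, $m0^k2E_m$ are clopen in $X$, being the intersections of $X$ with the cylinders $[m0^k10]$, $[m0^k11]$, $[m0^k2]$. The space $2^\omega$ has no isolated points, and neither has $E_m\cong[T_m]\times\omega^\omega$. The point $m0^\omega$ is not isolated, being the limit of the points $m0^k10\,0^\omega$. Hence $I(X)\cap[m]$ consists of the points $m0^k10z$ with $z\in A_m$ having exactly $m$ ones. By (4), and since $[m]$ is clopen,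
$$F(X)\cap[m]=\{m0^\omega\}\cup\bigcup_km0^k10A_m. \tag{8}$$
As for $D_n$ in Section 4, for $j\le m$ the $j$-th derivative of this set is $\{m0^\omega\}\cup\bigcup_km0^k10A_{m-j}$, the $(m+1)$-st is $\{m0^\omega\}$, and the $(m+2)$-nd is empty. The set (8) is open in $F(X)$, so by (3) the point $m0^\omega$ has rank $m+1$ in $F(X)$.

**Step 2.** The aim is to see that only vertices carry the mark. Let $w\in F(X)$ be not of the form $m0^\omega$. By (8), $w$ lies in some $m0^k10A_m$, which is open in $X$ and contained in $F(X)$. So $w$ is not in the closure of $X\setminus F(X)$.

**Step 3.** The aim is to see that $E_m$ is nowhere locally compact: no nonempty open subset of $E_m$ is contained in a compact subset of $E_m$. We view $E_m$ as $[T_m]\times\omega^\omega$. A nonempty open subset contains $\{x\}\times[\tau]$ for some $x\in[T_m]$ and some $\tau$. This set is closed in the product, so if the open set were contained in a compact set, then $\{x\}\times[\tau]$ would be compact. But $[\tau]\subseteq\omega^\omega$ is not compact, since it is the disjoint union of the infinitely many nonempty open sets $[\tau a]$, $a\in\omega$.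

**Step 4.** The aim is to show that an open copy of $D_n$ must have its vertex at $n0^\omega$. Let $V\subseteq X$ be open, $g:D_n\to V$ a homeomorphism, and $y=g(q)$. By (6) and because $g$ is a homeomorphism, $y\in F(V)$, $y$ has rank $n+1$ in $F(V)$, and $y$ is in the closure of $V\setminus F(V)$. By (3), $F(V)=F(X)\cap V$, which is an open subset of $F(X)$, so $y$ has rank $n+1$ in $F(X)$. Also $V\setminus F(V)=V\setminus F(X)$, so $y$ is in the closure of $X\setminus F(X)$. By Step 2, $y=m0^\omega$ for some $m$. By Step 1 its rank in $F(X)$ is $m+1$. Hence $m=n$ and $y=n0^\omega$.

**Step 5.** The aim is to conclude that $E_n$ is empty. The set $V$ is a compact open neighborhood of $n0^\omega$ in $X$, so $X\cap[n0^k]\subseteq V$ for large $k$. For such a $k$, the set $n0^k2E_n$ is contained in $V$. It is clopen in $X$, so it is a closed subset of the compact set $V$, and therefore compact. So $E_n$ is compact. If it were nonempty, it would be a nonempty open subset of itself contained in a compact subset of itself, against Step 3. So $E_n=\emptyset$, that is, $n\in P$. $\square$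

## 7. Recognizing an open copy of $D_n$ is $\Sigma^1_1$

**Lemma 2.** Let $(N,d,(x_i))$ be a $Z$-computable Polish space. Then the set of all $n$ such that $N$ has an open subset homeomorphic to $D_n$ is $\Sigma^1_1(Z)$.

*Proof.* Fix $n$ and write $z_k=z^n_k$ for the dense sequence of $D_n$ from Section 4. We describe an open copy of $D_n$ by the images $y_k$ of the points $z_k$. In the following conditions $\varepsilon,\delta$ range over positive rationals.

- (E1) $\forall\varepsilon\,\exists\delta\,\forall k,l\ \big(\rho(z_k,z_l)<\delta\to d(y_k,y_l)<\varepsilon\big)$.
- (E2) $\forall\varepsilon\,\exists\delta\,\forall k,l\ \big(d(y_k,y_l)<\delta\to\rho(z_k,z_l)<\varepsilon\big)$.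
- (E3) There are finitely many pairs $(i_s,r_s)_{s\le m}$, with $r_s$ a positive rational, such that
 - (a) $\forall k\,\exists s\le m\ \ d(x_{i_s},y_k)<r_s/2$, and
 - (b) for all $s\le m$ and all $j$ with $d(x_{i_s},x_j)<r_s$: $\forall\varepsilon\,\exists k\ d(x_j,y_k)<\varepsilon$.

We claim that $N$ has an open subset homeomorphic to $D_n$ iff there is a sequence $(y_k)$ of points of $N$ with (E1), (E2), (E3). The first two conditions say that $z_k\mapsto y_k$ extends to an embedding of $D_n$, and the third says that the image is open.

**Step 1.** The aim is to check that the claim proves the lemma. We give the points $y_k$ by a sequence of names $p_k$, which can be coded by one element of $\omega^\omega$. That each $p_k$ is a name is arithmetical in $Z$ and the code, by (1). The relation $d(y_k,y_l)<\varepsilon$ holds iff $\exists j\ d(x_{p_k(j)},x_{p_l(j)})+2\cdot2^{-j}<\varepsilon$, by the same estimate as for (2), and $d(x_i,y_k)<r$ is covered by (2). The relations $d(x_i,x_j)<r$ are $\Sigma^0_1(Z)$, and $\rho(z_k,z_l)$ is a rational that is computable uniformly in $n,k,l$. The finite sequence in (E3) is coded by a number. So (E1)–(E3) are arithmetical in $Z$, the code, and $n$, and "there is a sequence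 $(y_k)$" is one existential quantifier over $\omega^\omega$.

**Step 2.** The aim is the necessity of (E1)–(E3). Let $h:D_n\to U$ be a homeomorphism with $U$ open in $N$, and let $y_k=h(z_k)$. Since $D_n$ and $U$ are compact, $h$ and $h^{-1}$ are uniformly continuous, which gives (E1) and (E2). For each $u\in U$ choose a rational $r>0$ with $B(u,2r)\subseteq U$ and then $x_i$ with $d(x_i,u)<r/2$. Then $B(x_i,r)\subseteq B(u,2r)\subseteq U$, and $u\in B(x_i,r/2)$. By compactness, finitely many of the balls $B(x_i,r/2)$ obtained in this way cover $U$; we take the corresponding pairs $(i_s,r_s)$. This gives (a). For (b), a point $x_j\in B(x_{i_s},r_s)$ lies in $U$, and $(y_k)$ is dense in $U$.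

**Step 3.** The aim is to obtain an embedding from (E1) and (E2). Let $(y_k)$ satisfy (E1)–(E3). By (E1), $z_k=z_l$ implies $d(y_k,y_l)<\varepsilon$ for all $\varepsilon$, so $y_k=y_l$, and $z_k\mapsto y_k$ is a well-defined uniformly continuous map on a dense subset of $D_n$. Since $N$ is complete, it extends to a continuous $h:D_n\to N$. To see that $h$ is injective, let $a\ne b$ in $D_n$, choose $\varepsilon$ with $\rho(a,b)>\varepsilon$, and let $\delta$ be as in (E2) for $\varepsilon$. For $z_k$ close enough to $a$ and $z_l$ close enough to $b$ we have $\rho(z_k,z_l)\ge\varepsilon$, so $d(y_k,y_l)\ge\delta$. In the limit $d(h(a),h(b))\ge\delta>0$. A continuous injection of a compact space into a metric space is a homeomorphism onto its image. So $h$ is a homeomorphism onto $U=h(D_n)$, which is compact, and therefore closed in $N$, and $U=\overline{\{y_k:k\in\omega\}}$.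

**Step 4.** The aim is to show from (E3) that $U$ is open. Let $u\in U$. It is a limit of points $y_k$, and by (a) there is one $s\le m$ such that $d(x_{i_s},y_k)<r_s/2$ for infinitely many terms of a sequence of $y_k$'s converging to $u$, since there are only finitely many $s$. So $d(x_{i_s},u)\le r_s/2<r_s$. Hence $U\subseteq\bigcup_sB(x_{i_s},r_s)$. Conversely, by (b) every $x_j\in B(x_{i_s},r_s)$ is in the closure of $\{y_k:k\in\omega\}$, which is $U$. Such $x_j$ are dense in the open ball $B(x_{i_s},r_s)$ and $U$ is closed, so $B(x_{i_s},r_s)\subseteq U$. Thus $U=\bigcup_sB(x_{i_s},r_s)$ is open. $\square$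

Compactness of $D_n$ was used for the uniformity in (E1) and (E2), for the finite cover in (E3), and for the closedness of the image.

## 8. Proof of Theorem A

Let $X$ be homeomorphic to a $Z$-computable Polish space $N$. Having an open subset homeomorphic to $D_n$ is preserved by homeomorphism. So by Lemma 1, $P$ is the set of all $n$ such that $N$ has an open subset homeomorphic to $D_n$. By Lemma 2, $P\in\Sigma^1_1(Z)$. Since $P\in\Pi^1_1\subseteq\Pi^1_1(Z)$, we get $P\in\Delta^1_1(Z)$, and since $P\equiv_m\mathcal O$, also $\mathcal O\in\Delta^1_1(Z)$.

If $Z$ were hyperarithmetic, then $P\in\Sigma^1_1(Z)=\Sigma^1_1$ by (F2), contradicting (F1). So $X$ is not homeomorphic to a $Z$-computable Polish space for any hyperarithmetic $Z$, and hence not to any hyperarithmetically represented space. By Section 5, $X$ is nonempty and $\Pi^0_1$, and $X=[T]$ for a computable tree $T$. $\blacksquare$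

## 9. The oracle $\mathcal O$ presents every $\Pi^0_1$ subspace

For the rest of the notes, let $C\ne\emptyset$ be $\Pi^0_1$ in the computable Polish space $(M,d,(x_i))$, with $M\setminus C=\bigcup_tB(c_t,r_t)$ a c.e. union of basic balls, and let
$$G=\{(i,k):\ B(x_i,2^{-k})\cap C\neq\emptyset\}.$$
In the example $C_0$ of Section 1, knowing $G$ means knowing $K$: the ball of radius $2^{-k}=1$ about $n0^\omega$ is $[n]$, and it meets $C_0$ iff $n\notin K$. In general, $G$ is what one needs to find points of $C$.

**Lemma 3.** If $G\le_TZ$, then $C$ (with the induced metric) is a $Z$-computable Polish space, with a dense sequence of uniformly $Z$-computable points of $M$.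

*Proof.* **Step 1.** The aim is to find, from $(i,k)\in G$, a point of $C$ near $x_i$. If $(i,k)\in G$, pick $y\in B(x_i,2^{-k})\cap C$ and $x_{i'}$ with $d(x_{i'},y)<2^{-k-1}$. Then $(i',k+1)\in G$ and $d(x_i,x_{i'})<2^{-k}+2^{-k-1}=3\cdot2^{-k-1}$. So an $i'$ with these two properties exists, and it can be found by a $Z$-computable search, since the first property is decidable in $Z$ and the second is $\Sigma^0_1$. Iterating, we obtain $Z$-computably $i=i_0,i_1,i_2,\dots$ with $(i_l,k+l)\in G$ and $d(x_{i_l},x_{i_{l+1}})<3\cdot2^{-k-l-1}$. Summing the geometric series, the sequence $(x_{i_l})_l$ converges to a point $c_{i,k}\in M$ with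
$$d(x_{i_l},c_{i,k})\le3\cdot2^{-k-l},\qquad\text{in particular}\qquad d(x_i,c_{i,k})\le3\cdot2^{-k}.$$
Since $3\cdot2^{-k-(j+2)}\le2^{-j}$, the function $j\mapsto i_{j+2}$ is a $Z$-computable name of $c_{i,k}$. The ball $B(x_{i_l},2^{-k-l})$ meets $C$ for all $l$, so $c_{i,k}$ has distance $0$ from the closed set $C$, and $c_{i,k}\in C$.

**Step 2.** The aim is density. Given $y\in C$ and $k$, choose $x_i$ with $d(x_i,y)<2^{-k}$. Then $(i,k)\in G$ and $d(c_{i,k},y)\le3\cdot2^{-k}+2^{-k}=4\cdot2^{-k}$.

**Step 3.** The aim is to put the presentation together. The set $G$ is nonempty because $C$ is, and we list $\{c_{i,k}:(i,k)\in G\}$ $Z$-computably. Uniformly $Z$-computable names give uniformly $Z$-computable mutual distances. The induced metric is complete on $C$, because $C$ is closed in $M$. $\square$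

**Proof of Theorem B.** For the first part we show that $G$ is $\Sigma^1_1$. By (2), the set of all $p$ such that $p$ is a name and $\lim p\in C\cap B(x_i,2^{-k})$ is arithmetical, uniformly in $i,k$: the condition $\lim p\in C$ says that $\lim p\in B(c_t,r_t)$ for no $t$. Every point has a name, so $(i,k)\in G$ iff there is such a $p$. Hence $G$ is $\Sigma^1_1$. Its complement is $\Pi^1_1$ and so many-one reducible to $\mathcal O$, which gives $G\le_T\mathcal O$. Lemma 3 with $Z=\mathcal O$ shows that $C$ is an $\mathcal O$-computable Polish space.

For the second part, let $X$ be as in Theorem A. If $\mathcal O\le_hZ$, then $\mathcal O$ is a set hyperarithmetic in $Z$ that computes a presentation of $X$, by the first part. Conversely, if $W\le_hZ$ computes a presentation of $X$, then $\mathcal O\le_hW$ by Theorem A, so $\mathcal O\le_hZ$. $\blacksquare$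

## 10. Dense hyperarithmetic points and $\sigma$-compactness

**Proof of Theorem C, part 1.** The set in the statement is $G$. Suppose that the hyperarithmetic points are dense in $C$. If $B(x_i,2^{-k})$ meets $C$, it contains a hyperarithmetic point of $C$. So $(i,k)\in G$ iff there is a hyperarithmetic name $p$ with $\lim p\in C\cap B(x_i,2^{-k})$. By (F3), $G$ is $\Pi^1_1$. By the proof of Theorem B, $G$ is always $\Sigma^1_1$. So $G$ is hyperarithmetic.

Conversely, suppose that $G$ is hyperarithmetic. Lemma 3 with $Z=G$ gives a dense sequence of points of $C$ with $G$-computable names. These names are hyperarithmetic, so the hyperarithmetic points are dense in $C$. The same lemma says that $C$, with the induced metric, is a $Z$-computable Polish space for the hyperarithmetic set $Z=G$. $\blacksquare$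

For part 2 we have to find hyperarithmetic points, and compactness supplies them.

**Lemma 4.** Every nonempty compact $\Pi^0_1$ set $K\subseteq M$ contains a hyperarithmetic point.

*Proof.* For this proof only, let $M\setminus K=\bigcup_tB(c_t,r_t)$ be a c.e. union of basic balls with the complement of $K$ in place of that of $C$.

**Step 1.** The aim is a hyperarithmetic sequence of finite covers of $K$. Let $R(k,F)$ say that $F\subseteq\omega$ is a (canonically coded) finite set with $K\subseteq\bigcup_{i\in F}B(x_i,2^{-k})$. Written out, this says that for every $p$, if $p$ is a name and $\lim p\in K$, then $\lim p\in B(x_i,2^{-k})$ for some $i\in F$. By (2), what follows the quantifier over $p$ is arithmetical, so $R$ is $\Pi^1_1$. By compactness, $\forall k\,\exists F\,R(k,F)$. By (F4) there is a hyperarithmetic function $k\mapsto F_k$ with $R(k,F_k)$ for all $k$.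

**Step 2.** The aim is to confine the search for a name to a finitely branching tree. Let
$$Q=\Big\{p\in\prod_kF_k:\ p\text{ is a name and }\forall t\,\forall j\ \neg\big(d(x_{p(j)},c_t)+2^{-j}<r_t\big)\Big\}.$$
By (2), $Q$ is the set of names $p\in\prod_kF_k$ with $\lim p\in K$. It is nonempty: for $y\in K$ choose $p(k)\in F_k$ with $d(x_{p(k)},y)<2^{-k}$, which is possible since the balls with indices in $F_k$ cover $K$; then $p$ is a name of $y$. Failure of the conditions on $p$ is a $\Sigma^0_1$ event: we may discover that $d(x_{p(j)},x_{p(l)})>2^{-j}+2^{-l}$ for some $j,l$, or that $d(x_{p(j)},c_t)+2^{-j}<r_t$ for some $j,t$. Let $S$ be the set of strings $\sigma\in\prod_{k<|\sigma|}F_k$ for which no such failure, concerning entries of $\sigma$, is discovered within $|\sigma|$ steps of computation. Then $S$ is a tree computable in $(F_k)_k$, and $[S]=Q$.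

**Step 3.** The aim is to pick a hyperarithmetic path. Since the sets $F_k$ are finite and explicitly given, König's lemma says that $\sigma$ extends to an element of $Q$ iff for every $s\geq|\sigma|$ there is an extension of $\sigma$ of length $s$ in $S$. For each $s$ this is a finite search, so the condition is $\Pi^0_1$ relative to $(F_k)_k$, and the Turing jump of $(F_k)_k$ decides it. Hence the jump computes the lexicographically least element of $Q$: always take the least next entry that keeps the string extendible to an element of $Q$. The jump of a hyperarithmetic set is hyperarithmetic, so this element is hyperarithmetic, and it is a name of a point of $K$. $\square$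

**Proof of Theorem C, part 2.** Let $C=\bigcup_mK_m$ with each $K_m$ compact. (If $C$ is compact this is clear. A countable $C$ is the union of its one-point subsets. A locally compact separable metrizable space is covered by countably many open sets with compact closure.) By part 1 it is enough to find a hyperarithmetic point of $C$ in every basic ball $B$ with $B\cap C\ne\emptyset$. Fix such a $B$.

**Step 1.** The aim is to find a compact $\Pi^0_1$ set inside $B\cap C$. The space $B\cap C$ is Polish, as an open subset of the Polish space $C$, and it is the union of its relatively closed subsets $K_m\cap B$. By the Baire category theorem, some $K_m\cap B$ has an interior point $y$ relative to $B\cap C$. Choose a rational $s>0$ such that $B(y,3s)\subseteq B$ and $B(y,3s)\cap C\subseteq K_m$, and choose $x_j$ with $d(x_j,y)<s$. Let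
$$K=\{u\in C:\ d(x_j,u)\le s\}.$$
Then $y\in K$. If $u\in K$, then $d(u,y)<2s$, so $u\in K_m\cap B$. Thus $K$ is a nonempty closed subset of $M$ contained in the compact set $K_m$, and so it is compact; and $K\subseteq B\cap C$.

**Step 2.** The aim is to check that $K$ is $\Pi^0_1$. Its complement is the union of $M\setminus C$ and the set $\{u:d(x_j,u)>s\}$. We show that the latter is the union of all basic balls $B(x_l,r)$ with $d(x_j,x_l)>s+r$, which form a c.e. family. If $u$ is in such a ball, then $d(x_j,u)>s+r-r=s$. Conversely, if $d(x_j,u)=s+\eta$ with $\eta>0$, choose a positive rational $r<\eta/2$ and $x_l$ with $d(x_l,u)<r$. Then $d(x_j,x_l)>s+\eta-r>s+r$ and $u\in B(x_l,r)$.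

**Step 3.** The aim is to conclude. By Lemma 4, $K\subseteq B\cap C$ contains a hyperarithmetic point. Since $B$ was arbitrary, the hyperarithmetic points are dense in $C$, and part 1 applies. So $C$ is hyperarithmetically represented. $\blacksquare$
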